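# A surjective cellular automaton of the plane that is not surjective on periodic configurations

## Pascal's rule modulo 2 and its growing periods

Put a bit on every point of $\mathbb Z^2$ and consider the map
$$G(c)(x,t)=c(x,t)+c(x-1,t)+c(x,t-1)\pmod 2 .$$
Let us find a $c$ with $G(c)=\mathbf 1$, the configuration that is $1$ everywhere. The equation reads
$$c(x,t)=c(x-1,t)+c(x,t-1)+1. \tag{1}$$
If row $t-1$ is known and we choose the one bit $c(0,t)$, then (1) gives the rest of row $t$, to the right and to the left. Also, row $t$ determines row $t-1$, since $c(x,t-1)=c(x,t)+c(x-1,t)+1$. So we may start with any row $0$ and continue both ways. Take row $0$ equal to zero and always choose $c(0,t)=0$. For $x=0,1,\dots,7$ we get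

$$\begin{array}{c|cccccccc}
t=4&0&0&0&0&1&1&1&1\\
t=3&0&1&1&1&0&1&1&1\\
t=2&0&0&1&1&0&0&1&1\\
t=1&0&1&0&1&0&1&0&1\\
t=0&0&0&0&0&0&0&0&0
\end{array}$$

The least periods of these rows are $1,2,4,4,8$, and no other choice of the free bits would help. Indeed, write $(\Delta r)(x)=r(x)+r(x-1)$ for a row $r$, and put $d_t=c(\cdot,t)+1$. Since $\Delta$ kills constants, (1) says $\Delta d_t=d_{t-1}$, so $\Delta^td_t=d_0=1$ and $\Delta^{t+1}d_t=0$. Modulo 2 we have $(\Delta^{2^j}r)(x)=r(x)+r(x-2^j)$, so $2^j$ is a period of $d_t$ exactly when $\Delta^{2^j}d_t=0$, that is, when $2^j>t$. Some power of two is therefore a period, the least period divides it, and so the least period of row $t$ is the smallest power of two exceeding $t$. No solution of $G(c)=\mathbf 1$ with zero row $0$ has a horizontal period.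

Yet $\mathbf 1$ does have a periodic pre-image, namely $\mathbf 1$ itself, as $1+1+1=1$. We only started with the wrong row. Can one always choose so well? If a map of this kind reaches every configuration, does it reach every periodic configuration from a periodic one?

## Surjectivity of $G$ and of $G_P$

Let $S$ be a finite set and $d\ge1$. A **$d$-dimensional cellular automaton (CA)** over $S$ is a map $G:S^{\mathbb Z^d}\to S^{\mathbb Z^d}$ given by vectors $\vec n_1,\dots,\vec n_m\in\mathbb Z^d$ and a local rule $f:S^m\to S$ through
$$G(c)(\vec x)=f(c(\vec x+\vec n_1),\dots,c(\vec x+\vec n_m)).$$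
A configuration is **(fully) periodic** if it has $d$ linearly independent periods in $\mathbb Z^d$. Equivalently, its group of periods has finite index in $\mathbb Z^d$. If the index is $r$, then the group contains $r\mathbb Z^d$, so for $d=2$ there are periods $(p,0)$ and $(0,p')$ with $p,p'\ge1$.

Since $G$ commutes with translations, it maps periodic configurations to periodic ones. Let $G_P$ be its restriction to the set of periodic configurations, as a map of that set to itself. So $G_P$ is surjective exactly when every periodic configuration has a periodic pre-image.

We recall one tool. The image $G(S^{\mathbb Z^d})$ is compact, hence closed, in the product topology. So if for every $y$ and every finite box some $c$ satisfies $G(c)=y$ on the box, then $G$ is surjective. This is what "by compactness" means below.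

The slides "Lecture 2: More on cellular automata" (https://cs.ioc.ee/ewscs/2015/kari/kari-slides2.pdf), from which the problem is taken, quote these facts. In every dimension, $G$ injective $\Rightarrow$ $G_P$ injective $\Rightarrow$ $G_P$ surjective $\Rightarrow$ $G$ surjective. In dimension one, "$G$ injective $\iff$ $G_P$ injective" and "$G$ surjective $\iff$ $G_P$ surjective". In dimension two the first equivalence fails, for a CA called Snake-XOR. The problem is to decide the second equivalence in dimension two. It fails.

**Theorem A.** There are a finite set $A$ and a surjective 2D CA $G:A^{\mathbb Z^2}\to A^{\mathbb Z^2}$ such that the constant configuration $0^{\mathbb Z^2}$ has no fully periodic pre-image. Hence $G$ is surjective and $G_P$ is not.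

**Theorem B.** For every $d\ge2$ and every finite $B$ with $|B|\ge2$ there is a surjective $d$-dimensional CA $H$ over $B$ with $H_P$ not surjective. Hence, with the quoted one-dimensional fact, "$G$ surjective $\iff G_P$ surjective for all $d$-dimensional CA over $B$" holds iff $d=1$ or $|B|=1$. For $d=2$, $H$ can be chosen so that some periodic configuration has no $H$-pre-image with even one non-zero period.

## Equations solved by passes

Pascal's rule was easy to solve because each row is found from the row below by running along it. We fix a general format for such systems. Let $Q=\mathbb Z/3=\{0,1,2\}$, let $F$ be the set of all 27 maps $Q\to Q$, and put $\varepsilon_1=\varepsilon_3=+1$, $\varepsilon_2=\varepsilon_4=-1$.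

**Definition (pass system).** A pass system $R$ consists of a finite set $S$, maps $op_i:S^3\times Q^{i-1}\to F$ for $1\le i\le4$, and a map $\Psi:S^3\times Q^4\to S$. A **history** of $R$ is a pair $s:\mathbb Z^2\to S$, $q=(q_1,\dots,q_4):\mathbb Z^2\to Q^4$ such that, with
$$\iota_i(x,t)=q_i(x+\varepsilon_i,t),\qquad \mathbf s(x,t)=(s(x-1,t),s(x,t),s(x+1,t)),$$
the following hold for all $(x,t)$:
$$q_i(x,t)=op_i\big(\mathbf s(x,t-1),\iota_1(x,t),\dots,\iota_{i-1}(x,t)\big)\big(\iota_i(x,t)\big),\quad 1\le i\le4,\tag{H1}$$
$$s(x,t)=\Psi\big(\mathbf s(x,t-1),\iota_1(x,t),\dots,\iota_4(x,t)\big).\tag{H2}$$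

Think of $q_1$ and $q_3$ as messages travelling leftward along row $t$ (the incoming message $\iota_i$ comes from the right) and of $q_2,q_4$ as messages travelling rightward. What a cell does to message $i$ is a map in $F$, chosen from the three letters below the cell and the earlier incoming messages.

**Example.** Let $S=\mathbb Z/3$, let $op_1$ be the map $z\mapsto z+s^0$, where $s^0$ is the middle argument, let the other $op_i$ be the identity, and let $\Psi=\iota_1$. Then $q_1(x,t)=q_1(x+1,t)+s(x,t-1)$ and $s(x,t)=q_1(x+1,t)$, so $s(x-1,t)=s(x,t)+s(x,t-1)$: Pascal's rule modulo 3, mirrored. All zeros is a history.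

To make a CA of $R$, identify $S$ with $\mathbb Z/|S|$ and let $A=S\times Q^4$, a finite abelian group. Let $G_R:A^{\mathbb Z^2}\to A^{\mathbb Z^2}$ be the CA whose value at $(x,t)$ is the tuple "left side minus right side" of (H2) and of (H1) for $i=1,\dots,4$. Its neighborhood consists of the vectors $(i,j)$ with $i\in\{-1,0,1\}$ and $j\in\{-1,0\}$.

**Lemma 1.** $G_R$ is a surjective CA, and $G_R^{-1}(0^{\mathbb Z^2})$ is the set of histories of $R$.

**Proof.** The second claim is the definition. For the first, let a target $y=(y_0,\dots,y_4)$ be given on a box $[0,n]^2$, and put an arbitrary constant outside the box. For $t=0,1,\dots,n$ do the following. For $i=1,2,3,4$ in this order, run through $x=n,\dots,0$ if $i$ is odd and through $x=0,\dots,n$ if $i$ is even, and set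
$$q_i(x,t):=y_i(x,t)+op_i\big(\mathbf s(x,t-1),\iota_1(x,t),\dots,\iota_{i-1}(x,t)\big)\big(\iota_i(x,t)\big).$$
The direction of the run is such that $\iota_i(x,t)$ is already fixed. The letters below belong to an earlier row or lie outside the box, and $\iota_1,\dots,\iota_{i-1}$ come from earlier runs. Then set $s(x,t):=y_0(x,t)+\Psi(\mathbf s(x,t-1),\iota_1(x,t),\dots,\iota_4(x,t))$ for $0\le x\le n$. The result is mapped to $y$ on the box. The same works for every box, since $G_R$ commutes with translations, and by compactness $G_R$ is surjective. $\square$

So Theorem A follows from the following statement.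

**Proposition 2.** There is a pass system without fully periodic histories.

## How the width of a row can grow

Before looking for such a system, let us try to show that there is none. Suppose row $t-1$ of a history has period $p$ in its $s$-component. To find row $t$, we first need $q_1(x)=f_x(q_1(x+1))$ with given maps $f_x\in F$ satisfying $f_{x+p}=f_x$. Going once around, $q_1(0)=f(q_1(p))$ with $f=f_0\circ f_1\circ\dots\circ f_{p-1}$. A map of a three-element set to itself has a cycle of some length $m\le3$, so there is a solution of period $mp$. The later passes are treated in the same way. So row $t$ can be chosen periodic.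

If in addition all rows could be given one common period $P$, we would be done. There are finitely many rows of period $P$, so two of them have the same $s$-component, and repeating the rows from just after the first up to the second gives a doubly periodic history. But if $f$ has no fixed point, then $m\ge2$ and the width is multiplied by $m$. This can happen in every row, as with Pascal's rule. The argument stops exactly here: nothing bounds the widths.

To turn this gap into a counterexample we aim at infinite descent on the width. We look for one pass system $R$ and an integer $L\ge2$ such that every doubly periodic history of width $p$ contains, in coded form, another doubly periodic history of the same $R$ of width $p/L$. Since widths are positive integers, $R$ then has no doubly periodic history. The coding cuts the rows into segments of length $L$, so the first task is to make every periodic history carry a grid.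

## Walls that must collide

Let $L\ge2$ and $N\ge3$, and let $h=(a,\tau)\in\mathbb Z/L\times\mathbb Z/N$ be a component of the letters. Put $\xi(a,\tau)=(a+1,\tau)$ and $\eta(a,\tau)=(a,\tau+1)$, two commuting bijections. We want
$$h(x+1,t)=\xi(h(x,t)),\qquad h(x,t+1)=\eta(h(x,t)). \tag{2}$$

One cannot simply impose both equations. The map sending $h$ to the pair $y(x,t)=h(x,t)-\xi(h(x-1,t))$, $z(x,t)=h(x,t)-\eta(h(x,t-1))$ has only values with $y(x,t)-y(x,t-1)=z(x,t)-z(x-1,t)$, so it does not reach every pair $(y,z)$, and surjectivity would be lost. We have one equation per unknown. So we let errors occur, and arrange the dynamics so that errors would have to annihilate each other. In a history that is periodic in time, a number that can only go down stays constant.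

Call $x$ a **wall** of row $t$ if $h(x,t)\ne\xi(h(x-1,t))$. A cell can compute its new $h$ in two natural ways, as $\eta(h^0)$ from itself or as $\eta\xi(h^-)$ from its left neighbor. Away from walls they agree. At a wall, the first choice keeps the wall in place (the wall is pinned) and the second moves it one cell to the right.

**Example.** Let $L=4$, let $\tau$ be constant along the row, and let the row of $a$ have period 6 with values $0,1,3,1,2,3$ at $x=0,\dots,5$. The walls modulo 6 are at $2$ (after $1$ should come $2$) and at $3$ (after $3$ should come $0$). Let the wall at $2$ move and pin the wall at $3$. Cell $2$ receives $1+1=2$, the others keep their $a$, and the row becomes $0,1,2,1,2,3$. One wall is left, at $3$. The two have merged.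

Which walls should be pinned? If none is, nothing collides: $h(x,t)=\xi^t\eta^t(0,0)$ obeys $h(x,t+1)=\eta\xi(h(x-1,t))$, is periodic, and has a wall at every cell. If every wall carries a permanent mark saying "pinned" or "moving", the same example, with all walls moving, survives. So both kinds must be forced to occur, and the marks must be made afresh in each row.

The simplest fresh marking is alternation: a rightward pass with values in $\{0,1\}$ that is the identity off walls and $z\mapsto1-z$ at walls, a wall being pinned when the outgoing value is $0$. This also fails, because nothing ties the phase in one row to the phase in the next. Here is a periodic history with walls. Let $J(x,t)=h(x,t)-\xi(h(x-1,t))$ be the jump at $x$, and consider the rows of period $4L$ with walls at every second cell and jumps alternately $(0,1)$ and $(0,-1)$. Such rows exist, as $\xi^{4L}$ is the identity and the jumps over a period sum to zero. First pin the walls with jump $(0,1)$ and move the others; then pin those with jump $(0,-1)$ and move the others. Each step alternates the pins along an even number of walls, so the pass can be solved around the period.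

No two walls meet: if the walls with jump $(0,1)$ are at $4j$ and the others at $4j+2$, then after one step they are at $4j$ and $4j+3$, and after two steps at $4j+1$ and $4j+3$. Jumps are carried along. If a wall at $x$ moves, then $x+1$ is not a wall and $h(x-1,t+1)=\eta(h(x-1,t))$, so $J(x+1,t+1)=\eta\xi(h(x,t))-\xi\eta\xi(h(x-1,t))=J(x,t)$ and $J(x,t+1)=0$. If a wall at $x$ is pinned, then $x-1$ is not a moving wall, so $J(x,t+1)=J(x,t)$. Hence two steps map this finite set of rows to itself, and a cycle of that map gives a doubly periodic history with walls.

So the marking has to do two things at once. It must produce both kinds of marks whatever the old marks are, because the pass must be defined for all old marks. And it must reproduce the old marks whenever they were produced by the same procedure one step earlier. Strict alternation is too rigid for this. We allow the distance, counted in walls, between successive pins to be $2$ or $3$, and use this freedom to catch up with the old pins. A look-ahead to the old mark of the next wall is needed. The leftward pass $q_1$ supplies it.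

**Grid rules.** The letters have, among others, components $h\in\mathbb Z/L\times\mathbb Z/N$ and $n\in\{0,1\}$. Superscripts $-,0,+$ denote components of the three arguments $s^-,s^0,s^+$ in $S^3$, and primes denote the new letter given by $\Psi$. Let $\omega=1$ if $h^0\ne\xi(h^-)$ and $\omega=0$ otherwise.

* (W1) $op_1$ is the constant map with value $n^0$ if $\omega=1$, and the identity if $\omega=0$.
* (W2) $op_2$ is the identity if $\omega=0$. If $\omega=1$ it maps $0\mapsto1$, $2\mapsto0$, and $1\mapsto2$ if ($n^0=0$ and $\iota_1=1$), $1\mapsto0$ otherwise.
* (W3) $n'=1$ if $\omega=1$ and $op_2(\iota_2)=0$; otherwise $n'=0$.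
* (W4) $h'=\eta(h^0)$ if $n'=1$, and $h'=\eta\xi(h^-)$ if $n'=0$.

The message $q_2$ is $0$ just after a pin. State $0$ says "the previous wall was pinned, skip this one"; state $1$ says "pin this one, unless it had no old pin and the next one had"; state $2$ says "pin now".

**Example.** Suppose that there are five walls per period, with old marks $\mu_0,\dots,\mu_4=1,0,1,0,0$. Let $\kappa_i$ be the message arriving at wall $i$. Starting with $\kappa_0=0$, we get $\kappa_1=1$ (wall $0$ not pinned); wall $1$ has old mark $0$ and its successor has old mark $1$, so $\kappa_2=2$ (not pinned); then $\kappa_3=0$, and wall $2$ is pinned, as it was before. From here on $\kappa_4=1$, $\kappa_5=2$, $\kappa_6=0$, so walls $3,4$ are unpinned and wall $5\equiv0$ is pinned, in agreement with the old marks. The solution of period 5 is $(\kappa_0,\dots,\kappa_4)=(2,0,1,0,1)$, and it reproduces $1,0,1,0,0$.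

**Lemma 3.** Let a pass system have components $h,n$ obeying (W1)–(W4). Then every fully periodic history satisfies (2) for all $x,t$.

**Proof.** Let the history have periods $(p,0)$ and $(0,p')$. Put
$$\Omega_t=\{x:h(x,t)\ne\xi(h(x-1,t))\},\qquad \Theta_{t+1}=\{x:n(x,t+1)=1\}.$$
These sets are invariant under translation by $p$. By (W3) and (H1), $\Theta_{t+1}\subseteq\Omega_t$, and for $x\in\Omega_t$ we have $n(x,t+1)=1$ if and only if $q_2(x,t+1)=0$.

**Step 1: where walls can be in the next row.** This step shows that no wall arises from nothing:
$$\Omega_{t+1}\subseteq\Theta_{t+1}\cup\big((\Omega_t\setminus\Theta_{t+1})+1\big).\tag{3}$$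
Let $x$ be outside the right side, so $x\notin\Theta_{t+1}$ and $x-1\notin\Omega_t\setminus\Theta_{t+1}$. By (W4), $h(x,t+1)=\eta\xi(h(x-1,t))$. If $x-1\in\Theta_{t+1}$, then $h(x-1,t+1)=\eta(h(x-1,t))$. Otherwise $x-1\notin\Omega_t$ and $h(x-1,t+1)=\eta\xi(h(x-2,t))=\eta(h(x-1,t))$ as well. In both cases $\xi(h(x-1,t+1))=h(x,t+1)$, so $x\notin\Omega_{t+1}$.

**Step 2: walls neither vanish nor merge.** This step uses periodicity in time to make each wall traceable. By (3),
$$|\Omega_{t+1}\bmod p|\le|\Theta_{t+1}\bmod p|+|(\Omega_t\setminus\Theta_{t+1})\bmod p|=|\Omega_t\bmod p| .$$
A non-increasing function of $t\in\mathbb Z$ that is periodic is constant. So equality holds: the union in (3) is disjoint and equals $\Omega_{t+1}$. Hence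
$$\varphi_t:\Omega_t\to\Omega_{t+1},\qquad\varphi_t(x)=\begin{cases}x&x\in\Theta_{t+1}\\x+1&x\notin\Theta_{t+1}\end{cases}$$
is a bijection. It is strictly increasing, because $x<y$ gives $\varphi_t(x)\le x+1\le y\le\varphi_t(y)$ and $\varphi_t$ is injective. Moreover
$$n(\varphi_t(x),t+1)=n(x,t+1)\qquad(x\in\Omega_t).\tag{4}$$
This is trivial for $x\in\Theta_{t+1}$. For $x\in\Omega_t\setminus\Theta_{t+1}$ the right side is $0$, and $x+1\notin\Theta_{t+1}$ by disjointness, so the left side is $0$ too.

Suppose from now on that some $\Omega_t$ is non-empty. Then all are, since their size modulo $p$ is constant, and being $p$-periodic they are unbounded in both directions.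

**Step 3: old and new marks along a row of walls.** This step translates the passes into a rule for sequences. Fix $t$, let $\Omega_t=\{\dots<x_i<x_{i+1}<\cdots\}$, and put
$$\mu_i=n(x_i,t)\ \text{(old marks)},\quad m_i=n(x_i,t+1)\ \text{(new marks)},\quad \kappa_i=\iota_2(x_i,t+1).$$
Row $t+1$ is governed by the walls of row $t$: off $\Omega_t$ the maps $op_1$ and $op_2$ are the identity. At a wall, $q_1(x_i,t+1)=\mu_i$ by (W1). So $q_1$ is constant on $x_i+1,\dots,x_{i+1}$, and $\iota_1(x_i,t+1)=q_1(x_{i+1},t+1)=\mu_{i+1}$. Likewise $q_2$ is constant on $x_i,\dots,x_{i+1}-1$, so $\kappa_{i+1}=q_2(x_i,t+1)$. Therefore $m_i=1\iff\kappa_{i+1}=0$, and (W2) gives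
$$\kappa_i=0\Rightarrow\kappa_{i+1}=1;\quad\kappa_i=2\Rightarrow\kappa_{i+1}=0;\quad\kappa_i=1\Rightarrow\kappa_{i+1}=\begin{cases}2&\text{if }\mu_i=0,\ \mu_{i+1}=1\\0&\text{otherwise.}\end{cases}\tag{5}$$

**Step 4: both mark sequences are admissible.** Call a bi-infinite $0/1$ sequence admissible if it contains neither $11$ nor $000$. (The repetition of $10100$ is admissible, a constant sequence is not.) This step shows that both kinds of marks occur, regularly. If $m_i=1$, then $\kappa_{i+1}=0$, so $\kappa_{i+2}=1$ and $m_{i+1}=0$; thus $11$ does not occur in $(m_i)$. If $m_i=m_{i+1}=m_{i+2}=0$, then $\kappa_{i+1},\kappa_{i+2},\kappa_{i+3}\in\{1,2\}$. A value $2$ is followed by $0$, so $\kappa_{i+1}=\kappa_{i+2}=1$, but by (5) a $1$ is followed by $0$ or $2$. So $000$ does not occur, and $(m_i)$ is admissible.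

The same holds one row lower: the new marks $n(y,t)$ along the walls $y\in\Omega_{t-1}$ form an admissible sequence. By (4) for $t-1$, the increasing bijection $\varphi_{t-1}:\Omega_{t-1}\to\Omega_t$ carries it to the sequence $n(x_i,t)=\mu_i$. So $(\mu_i)$ is admissible.

**Step 5: the new marks equal the old marks.** This is what (W2) was designed for. Let $m_j=1$; such a $j$ exists by admissibility. Then $\kappa_{j+1}=0$, $m_{j+1}=0$, $\kappa_{j+2}=1$. Put $i=j+2$, so $\kappa_i=1$, and apply (5).

* If $\mu_i=1$, then $\kappa_{i+1}=0$, so $m_i=\mu_i=1$.
* If $\mu_i=0$ and $\mu_{i+1}=1$, then $\kappa_{i+1}=2$, so $m_i=0$, and $\kappa_{i+2}=0$, so $m_{i+1}=\mu_{i+1}=1$.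
* If $\mu_i=\mu_{i+1}=0$, then $\mu_{i+2}=1$ by admissibility. Now $\kappa_{i+1}=0$, so $m_i=1$; $\kappa_{i+2}=1$, so $m_{i+1}=0$; and $\kappa_{i+3}=0$ because $\mu_{i+2}=1$, so $m_{i+2}=\mu_{i+2}=1$.

In each case there is an index $j'>j$ with $m_{j'}=\mu_{j'}=1$. Now start again from an index $j$ with $m_j=\mu_j=1$. By admissibility $m_{j+1}=\mu_{j+1}=0$. The third case would give $\mu_{j+1}=\mu_{j+2}=\mu_{j+3}=0$, which is excluded. In the first two cases, $m$ and $\mu$ agree from $j$ up to and including the next index where both are $1$ (it is $j+2$ or $j+3$). By induction $m_i=\mu_i$ for all $i\ge j$. Both sequences have the period $|\Omega_t\bmod p|$ in $i$, so $m_i=\mu_i$ for all $i$.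

**Step 6: a collision.** This step derives the contradiction. For $x\in\Omega_t$,
$$n(\varphi_t(x),t+2)=n(\varphi_t(x),t+1)=n(x,t+1),$$
by Step 5 applied to the walls of row $t+1$, and then by (4). The left side decides whether the wall $\varphi_t(x)$ moves in the next step, the right side whether $x$ moved. So, followed along the maps $\varphi$, a pinned wall stays forever and an unpinned wall moves by $+1$ at every step. By admissibility there is an $i$ with $m_i=0$ and $m_{i+1}=1$. After $x_{i+1}-x_i$ steps these two walls are at the same place, although all $\varphi$'s are injective. This is a contradiction.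

So all $\Omega_t$ are empty, which is the first half of (2). Then $\Theta_{t+1}\subseteq\Omega_t$ is empty as well, and $h(x,t+1)=\eta\xi(h(x-1,t))=\eta(h(x,t))$. $\square$

## A machine in every segment

In a periodic history we now have, after a translation, $a=x\bmod L$ and $\tau=t\bmod N$: rectangles of width $L$ and height $N$. Each rectangle shall act as one cell of a history of the same system. Its letter will be written in binary in the $b$-bits of its bottom row, and during $N$ rows a Turing machine in the segment computes the letter of the rectangle above.

The messages need care. In a history, $q_i(x,t)$ depends on the neighbor's $q_i$ in the *same* row, and on a cylinder this is a circular condition. No segment can wait for its neighbor to finish. This is why $op_i$ has *maps* as values. A segment can compute the map $f=op_i(\dots)$ without knowing the incoming message $\iota_i$. It then places $f$ at its first cell, and one pass of the small system along a single row carries the message through all segments at once, being changed only at the first cells. Since $op_i$ needs $\iota_1,\dots,\iota_{i-1}$, this is done four times in turn. Leftward messages $1,3$ use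 $q_3$, rightward messages $2,4$ use $q_4$. A fifth computation evaluates $\Psi$. With one stretch of $L$ rows for fetching the neighbors' bits, $N=6L$ rows suffice.

**Machines.** Let $I=\{0,1,\#,\square\}\times\{0,1\}^3\times Q^4$ and $O=\{o_f:f\in F\}\sqcup\{o_0,o_1\}$. A machine $M$ is a one-tape Turing machine with cells $0,1,2,\dots$, given by:

* a tape alphabet $\Gamma=\{0,\dots,g-1\}$ whose first $|I|+|O|$ elements are identified, in an order fixed once and for all, with the elements of $I\sqcup O$;
* a state set $\Sigma=\{0,\dots,u-1\}$ with $u\ge5$, whose first five elements are called $\mathrm{start}_1,\dots,\mathrm{start}_5$;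
* a total map $\delta:\Sigma\times\Gamma\to\Sigma\times\Gamma\times\{-1,0,1\}$ (new state, written symbol, move).

A state $e$ is halting if $\delta(e,\gamma)=(e,\gamma,0)$ for all $\gamma$. The description $\langle M\rangle\in\{0,1\}^*$ lists $g$, $u$ and all $gu$ entries $(e,\gamma,\delta(e,\gamma))$, with numbers in binary (moves coded as numbers), each bit doubled, and $01$ as separator. For instance, the list $2,3$ becomes $1100\,01\,1111$. As there are $gu$ entries, $g,u\le|\langle M\rangle|$.

For a machine $M$ and $k\ge2$ let $L=2^k$ and $N=6L$. Let $\mathrm{init}(a)=\mathrm{init}_{M,k}(a)$ be the $a$-th letter, counted from $0$, of the infinite word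
$$\langle M\rangle\,\#\,1^k\,\#\,\square\square\square\cdots$$
Put $\tau_i=(i+1)L-1$ for $1\le i\le5$, so $\tau_5=N-1$.

**Definition (the system $R_{M,k}$).** Letters are $s=(a,\tau,n,b,l,r,v,\gamma,\sigma)$ with $a\in\mathbb Z/L$, $\tau\in\mathbb Z/N$, $n,b,l,r\in\{0,1\}$, $v\in Q^4$, $\gamma\in\Gamma$, $\sigma\in\Sigma\cup\{\bot\}$. Residues are represented by $0,\dots,L-1$ and $0,\dots,N-1$. With $h=(a,\tau)$, the maps $op_1,op_2$ and the components $n',h'$ are given by (W1)–(W4). Further:

* $op_3$ is $f$ if $a^0=0$, $\tau^0\in\{\tau_1,\tau_3\}$ and $\gamma^0=o_f$ with $f\in F$; otherwise it is the identity.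
* $op_4$ is $f$ if $a^0=0$, $\tau^0\in\{\tau_2,\tau_4\}$ and $\gamma^0=o_f$ with $f\in F$; otherwise it is the identity.

The remaining components of the value of $\Psi$ are as follows, where $(a,\tau):=h^0$.

* $b'$: if $\tau=N-1$, then $b'=1$ if $\gamma^0=o_1$ (the bit symbol) and $b'=0$ otherwise. If $\tau\ne N-1$, then $b'=b^0$.
* $(l',r')=(b^-,b^+)$ if $\tau=0$; $(l',r')=(l^-,r^+)$ if $1\le\tau\le L-1$; $(l',r')=(l^0,r^0)$ otherwise.
* $v'$: if $\tau=\tau_i$ with $1\le i\le4$, then $v'_i=\iota_3$ for $i$ odd and $v_i'=\iota_4$ for $i$ even, and the other coordinates are unchanged. Otherwise $v'=v^0$.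
* $(\gamma',\sigma')$ when $\tau=iL$, $1\le i\le5$ (load): $\gamma'=(\mathrm{init}(a),b^0,l^0,r^0,v^0)\in I$; $\sigma'=\mathrm{start}_i$ if $a=0$, and $\sigma'=\bot$ if $a\ne0$.
* $(\gamma',\sigma')$ when $iL+1\le\tau\le iL+L-2$, $1\le i\le5$ (compute): $\gamma'=\gamma^0$ if $\sigma^0=\bot$, else $\gamma'$ is the symbol written by $\delta(\sigma^0,\gamma^0)$. The state $\sigma'$ is the state entered by $\delta(\sigma^-,\gamma^-)$ if $\sigma^-\ne\bot$ and this transition moves $+1$; else the state entered by $\delta(\sigma^0,\gamma^0)$ if $\sigma^0\ne\bot$ and it moves $0$; else the state entered by $\delta(\sigma^+,\gamma^+)$ if $\sigma^+\ne\bot$ and it moves $-1$; else $\bot$.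
* In all other cases $(\gamma',\sigma')=(\gamma^0,\sigma^0)$.

**Coding of letters.** Let
$$K=K_{M,k}=k+(k+3)+4+8+\lceil\log_2g\rceil+\lceil\log_2(u+1)\rceil .$$
Concatenating the binary codes of $a$ ($k$ bits), $\tau$ ($k+3$ bits; note $N=6\cdot2^k<2^{k+3}$), $n,b,l,r$, $v$ (two bits per coordinate), $\gamma$ and $\sigma$ (with $\bot$ coded as $u$) gives an injection $\mathrm{enc}:S\to\{0,1\}^K$. For $k=2$, say, the letters with $a=3$, $\tau=5$ have codes starting with $11\,00101$. Let $\mathrm{dec}:\{0,1\}^K\to S$ satisfy $\mathrm{dec}\circ\mathrm{enc}=\mathrm{id}$ and send all non-codewords to the letter with code $0^K$ (which is a codeword).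

## A machine that evaluates the rules of $R_{M,k}$

There is a danger of circularity: the machine must compute the rules of a system into which the machine itself is built. The way out is to write *one* machine that works for all $M$, reading $\langle M\rangle$ and $k$ as data from the tape, and only then to feed it its own description.

**Lemma 4.** There are a machine $M^*$ and a polynomial $T$ such that the following holds for every machine $M$, every $k\ge2$ and $1\le i\le5$. Start $M^*$ in state $\mathrm{start}_i$ on cell $0$ of a tape whose cell $a$ contains $(\mathrm{init}_{M,k}(a),\beta_a,\lambda_a,\rho_a,v^{(a)})$ for all $a\ge0$, with arbitrary bits $\beta_a,\lambda_a,\rho_a$ and arbitrary $v^{(a)}\in Q^4$. Then $M^*$ never moves left from cell $0$ and is in a halting state after at most $T(|\langle M\rangle|+k)$ steps. With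
$$s^0=\mathrm{dec}(\beta_0\dots\beta_{K-1}),\quad s^-=\mathrm{dec}(\lambda_0\dots\lambda_{K-1}),\quad s^+=\mathrm{dec}(\rho_0\dots\rho_{K-1}),\quad(v_1,\dots,v_4)=v^{(0)},$$
all functions being those of $R_{M,k}$, the final tape satisfies:

* if $i\le4$, cell $0$ contains $o_f$ with $f=op_i(s^-,s^0,s^+,v_1,\dots,v_{i-1})$;
* if $i=5$, cells $0,\dots,K-1$ contain $o_{c_0},\dots,o_{c_{K-1}}$ with $c=\mathrm{enc}(\Psi(s^-,s^0,s^+,v_1,\dots,v_4))$.

**Proof.** Put $\nu=|\langle M\rangle|+k$.

**Step 1: an algorithm on several tapes.** The purpose is to see that all values can be computed in time polynomial in $\nu$. Take a machine with a read-only input tape having the tracks $\mathrm{init},\beta,\lambda,\rho,v$ and a fixed number of work tapes, initially blank. All tapes are one-sided with recognizable left ends, all heads start at cell $0$, and $i$ is stored in the finite control. It works as follows.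

First, it copies the part of the $\mathrm{init}$ track before the first $\#$, which is $\langle M\rangle$, and the part between the first and second $\#$, which is $1^k$. It undoes the bit doubling, reads off $g$ and $u$, and computes $L=2^k$, $N=6L$ and $\tau_1,\dots,\tau_5$ in binary, with $O(k)$ bits each. It also computes the field lengths and $K=2k+15+\lceil\log_2g\rceil+\lceil\log_2(u+1)\rceil$ in unary. As $g,u\le|\langle M\rangle|$, we have $K=O(\nu)$.

Second, it reads $v^{(0)}$ into the finite control, copies the first $K$ bits of the tracks $\beta,\lambda,\rho$ and splits each of the three words into fields. A word is a codeword iff its $\tau$-field is $<N$, its four two-bit $v$-fields are $<3$, its $\gamma$-field is $<g$ and its $\sigma$-field is $\le u$ (every $k$-bit word is a value of $a$). Words failing this are replaced by $0^K$. Now the codes of $s^0,s^-,s^+$ are available.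

Third, it determines $\omega$: we have $\omega=0$ iff $a^0\equiv a^-+1\pmod L$ and $\tau^0=\tau^-$. If $i\le4$, it determines $f=op_i(\dots)$, which depends only on $\omega$, $n^0$, $v_1$ (in the role of $\iota_1$), comparisons of $a^0$ with $0$ and of $\tau^0$ with $\tau_1,\dots,\tau_4$, and on whether the number $\gamma^0$ is the fixed number of some $o_f$, which is looked up in a fixed finite table.

Fourth, if $i=5$, it computes all fields of the code $c$ of $\Psi(s^-,s^0,s^+,v_1,\dots,v_4)$ from the definition and puts $c$, followed by an end marker, on a work tape. This requires increments modulo $L$ and $N$, and finitely many comparisons of $\tau^0$ with the numbers $0$, $L-1$, $N-1$, $\tau_j$, $jL$, $jL+1$, $jL+L-2$. In the load case it requires $\mathrm{init}(a)$ for $a=a^0$: this is the $a$-th letter of $\langle M\rangle$ if $a<|\langle M\rangle|$; it is $\#$ if $a$ is $|\langle M\rangle|$ or $|\langle M\rangle|+k+1$; it is $1$ if $|\langle M\rangle|<a\le|\langle M\rangle|+k$; and it is $\square$ otherwise. The number of the resulting element of $I$ is found in a fixed finite table. In the compute case at most three entries of $\delta$ have to be looked up in the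 list $\langle M\rangle$.

Each item handles a bounded number of words of length $O(\nu)$ by copying, comparing, arithmetic and searching, so it takes time polynomial in $\nu$, with a polynomial that does not depend on $M,k,i$, the bits or the $v^{(a)}$. Let $T_0(\nu)$ bound the total time.

**Step 2: passing to one tape.** The purpose is to fit the algorithm into a machine in our sense. Let $M^*$ have tape alphabet $I\sqcup O\sqcup(I\times D)$, where $D$ is a finite set of extra track contents: a mark for cell $0$, the contents of the work tapes, and marks for the positions of the simulated heads. A symbol $z\in I$ is treated as $z$ with blank extra tracks. In its first step $M^*$ marks cell $0$, puts all head marks there and records $i$ in its state. To simulate one step of the algorithm, it sweeps from cell $0$ to the right until all head marks have been met (their number is fixed, so they can be counted), remembering the scanned symbols. It returns to cell $0$. Then for each head in turn it sweeps to the head's mark, writes, shifts the mark by at most one cell and returns. Cell $0$ is recognized by its mark, so $M^*$ never moves left from it.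

After $j$ simulated steps all head marks are in cells $\le j$, so each simulated step costs $O(T_0(\nu)+1)$ steps, and all of them together $O((T_0(\nu)+1)^2)$. Finally $M^*$ returns to cell $0$. If $i\le4$, it writes $o_f$ there and enters a halting state. If $i=5$, the word $c$ stands on a work track in cells $0,\dots,K-1$, followed by the end marker. Then $M^*$ overwrites these cells from left to right by $o_{c_0},\dots,o_{c_{K-1}}$ and, at the end marker, enters a halting state. Transitions that never occur are defined arbitrarily, without leftward moves. This takes a number of steps bounded by a polynomial $T(\nu)$. $\square$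

**Choice of parameters.** Fix $M=M^*$ and $k\ge2$ with
$$T(|\langle M^*\rangle|+k)\le2^k-2 .\tag{6}$$
This is possible because $|\langle M^*\rangle|$ is a constant and $T$ is a polynomial. Let $R:=R_{M^*,k}$. From now on $L,N,K$ belong to $R$. Then $K\le L-2$: started in $\mathrm{start}_5$ on an input for $M=M^*$, the machine $M^*$ changes cell $K-1$ from a symbol of $I$ to a symbol of $O$ within $L-2$ steps, and in its $j$-th step it is at a cell $\le j-1$, so $K-1\le L-3$.

## Periodic histories of $R$ shrink

Suppose that $R$ has a fully periodic history. Let $p\ge1$ be minimal such that some history has periods $(p,0)$ and $(0,p')$ for some $p'\ge1$, and take such a history $(s,q)$. By Lemma 3, $h(x,t)=\xi^x\eta^t(h(0,0))$, so after a translation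
$$a(x,t)=x\bmod L,\qquad\tau(x,t)=t\bmod N .$$
In particular $L\mid p$ and $N\mid p'$. For $X,T\in\mathbb Z$ define
$$s'(X,T)=\mathrm{dec}\big(b(LX,NT)\,b(LX+1,NT)\cdots b(LX+K-1,NT)\big),$$
$$q'_i(X,T+1)=\begin{cases}q_3\big(LX,NT+(i+1)L\big)&i=1,3\\q_4\big(LX,NT+(i+1)L\big)&i=2,4\end{cases}$$
and $\iota'_i(X,T+1)=q'_i(X+\varepsilon_i,T+1)$.

**Lemma 5.** $(s',q')$ is a history of $R$.

**Proof.** Fix $T$. Row $NT+j+1$, for $0\le j<N$, is produced from row $NT+j$, in which $\tau=j$ at every cell.

**Step 1: the bits of the two neighbors arrive.** This step identifies what the machines will read. By the rule for $b$, the bits $b(x,\cdot)$ are constant on rows $NT,\dots,NT+N-1$. By the rule for $l,r$, in row $NT+1$ we have $l(x)=b(x-1,NT)$ and $r(x)=b(x+1,NT)$, and each further step up to row $NT+L$ shifts by one more cell: $l(x)=b(x-j,NT)$, $r(x)=b(x+j,NT)$ in row $NT+j$ for $1\le j\le L$. After that they are constant. So on rows $NT+L,\dots,NT+N-1$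
$$l(x,\cdot)=b(x-L,NT),\qquad r(x,\cdot)=b(x+L,NT).$$

**Step 2: the messages travel between segments.** This step shows that one pass of the small system is one pass of the large one. Let $1\le i\le4$. Row $NT+(i+1)L$ is produced from row $NT+\tau_i$. For $i\in\{1,3\}$, $op_3$ is the identity at all $x\not\equiv0\pmod L$ when this row is produced, so
$$q_3(LX+1,\cdot)=q_3(LX+2,\cdot)=\dots=q_3(L(X+1),\cdot),$$
that is, $\iota_3(LX,NT+(i+1)L)=q_i'(X+1,T+1)$. For $i\in\{2,4\}$, likewise
$$\iota_4(LX,NT+(i+1)L)=q_4(LX-1,\cdot)=\dots=q_4(L(X-1),\cdot)=q'_i(X-1,T+1).$$
In both cases the incoming message at cell $LX$ is $\iota'_i(X,T+1)$. By the rule for $v$,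
$$v_i(LX,\cdot)=\iota'_i(X,T+1)\quad\text{on rows }NT+(i+1)L,\dots,NT+N,\tag{7}$$
and by (H1) and the definitions of $op_3$ and $op_4$,
$$q'_i(X,T+1)=f\big(\iota'_i(X,T+1)\big)\quad\text{if }\gamma(LX,NT+\tau_i)=o_f,\ f\in F.\tag{8}$$

**Step 3: every segment runs $M^*$ undisturbed.** This step shows that row $NT+\tau_i$ contains the results of Lemma 4. Let $1\le i\le5$. The load step has $\tau=iL$, so by Step 1 in row $NT+iL+1$ cell $LX+a$, $0\le a<L$, carries the symbol
$$\big(\mathrm{init}(a),\,b(LX+a,NT),\,b(L(X-1)+a,NT),\,b(L(X+1)+a,NT),\,v(LX+a,NT+iL)\big),$$
with $\sigma=\mathrm{start}_i$ at $LX$ and $\sigma=\bot$ elsewhere in the segment. Extend this to an input of Lemma 4, with $M=M^*$, by arbitrary data in the cells $a\ge L$ (keeping the prescribed $\mathrm{init}(a)$). In the first $L-2$ steps $M^*$ does not visit those cells.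

We claim that for $0\le j\le L-2$, in row $NT+iL+1+j$, for every $X$ simultaneously, the cells $LX,\dots,LX+L-1$ show cells $0,\dots,L-1$ of the configuration of $M^*$ after $j$ steps on the input of segment $X$: the tape symbols as $\gamma$, the state as $\sigma$ at the head, $\sigma=\bot$ elsewhere, with the head at a position between $0$ and $j$. For $j=0$ this is the load. Let it hold for some $j\le L-3$. The row has $\tau=iL+1+j\le iL+L-2$, so the compute rule applies. Every head is at a position $\le j\le L-3$ of its segment and, by Lemma 4, does not move left from position $0$. So after the step it is at a position between $0$ and $j+1\le L-2$ of the same segment. At the boundaries, cell $LX$ has no head to its left, since position $L-1$ is free of heads, and cell $LX+L-1$ may have a head to its right, at $L(X+1)$, but that head does not move $-1$. Hence within each segment the compute rule performs exactly one step of $M^*$, and the claim holds for $j+1$.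

For $j=L-2$ the row is $NT+iL+L-1=NT+\tau_i$. By (6), $M^*$ is halted after $L-2$ steps, and a halted configuration no longer changes. So row $NT+\tau_i$ shows the final tape of Lemma 4. The first $K$ bits of the three bit tracks lie within the segment because $K\le L-2$, so the inputs are $s^0=s'(X,T)$, $s^-=s'(X-1,T)$, $s^+=s'(X+1,T)$. By (7), whose row $NT+(j+1)L$ is at most $NT+iL$ when $j<i$, we have $v_j=\iota'_j(X,T+1)$ for $j<i$.

**Step 4: the equations (H1) and (H2) for $(s',q')$.** This step reads off the result. For $i\le4$, Step 3 gives $\gamma(LX,NT+\tau_i)=o_f$ with
$$f=op_i\big(s'(X-1,T),s'(X,T),s'(X+1,T),\iota'_1(X,T+1),\dots,\iota'_{i-1}(X,T+1)\big).$$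
With this $f$, (8) is exactly (H1) for $(s',q')$ at $(X,T+1)$. For $i=5$, Step 3 gives $\gamma(LX+m,NT+N-1)=o_{c_m}$ for $0\le m<K$, where
$$c=\mathrm{enc}\,\Psi\big(s'(X-1,T),s'(X,T),s'(X+1,T),\iota_1'(X,T+1),\dots,\iota'_4(X,T+1)\big).$$
By the rule for $b$ at $\tau=N-1$, $b(LX+m,N(T+1))=c_m$. So $s'(X,T+1)=\mathrm{dec}(c)=\Psi(\dots)$, which is (H2). $\square$

**Proof of Proposition 2.** The history $(s',q')$ has the periods $(p/L,0)$ and $(0,p'/N)$. As $p/L<p$, this contradicts the minimality of $p$. So $R$ has no fully periodic history. $\square$

**Proof of Theorem A.** Let $G=G_R$ and $A=S\times Q^4$. By Lemma 1, $G$ is surjective, and $G^{-1}(0^{\mathbb Z^2})$ is the set of histories of $R$. It is non-empty and, by Proposition 2, has no fully periodic element. So the periodic configuration $0^{\mathbb Z^2}$ has no periodic pre-image, and $G_P$ is not surjective. $\square$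

## Two letters and every dimension $d\ge2$

The set $A$ above is large. To get down to an arbitrary $B$ with $|B|\ge2$ we write elements of $A$ as binary words along the first axis. But the new CA must be surjective on all configurations over $B$, including those where code words are missing or misplaced. So we choose code words that cannot overlap harmfully, and a CA that changes nothing except the contents of code words.

Let $R$ be as above, $G=G_R$, and let $\Phi$ be the local rule of $G$, which uses the relative positions $(i,j)$ with $i\in\{-1,0,1\}$, $j\in\{-1,0\}$. Choose $m\ge1$ with $2^m\ge|A|$ and an injection $A\to\{0,1\}^m$ with image $C$. Rename letters so that $B\supseteq\{0,1\}$. Let $d\ge2$ and write points of $\mathbb Z^d$ as $(x,t,z)$ with $z\in\mathbb Z^{d-2}$. Let $\vec e_1,\vec e_2$ be the first two unit vectors. Put $\ell=2m+4$ and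
$$U(w)=0\,1\,1\,0\,w_1\,0\,w_2\,0\cdots w_m\,0\qquad(w\in\{0,1\}^m),$$
a word of length $\ell$, with offsets counted from $0$. Every odd offset $\ge3$ carries $0$, including the last one, $\ell-1$. The data cells are the offsets $4,6,\dots,2m+2$. An **occurrence** in $c\in B^{\mathbb Z^d}$ is a position $y$ from which $c$ reads, in direction $\vec e_1$, a word $U(w)$ with $w\in C$. Its value is the element of $A$ coded by $w$.

**Example.** For $m=1$ and a word $w=0$ in $C$ we have $U(w)=011000$, and in $0\,1\,1\,0\,0\,0\,1\,1\,0\,0\,0$ there are occurrences at positions $0$ and $5=\ell-1$. They share one cell, which carries data of neither.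

**Lemma 6.** (i) If $y$ and $y+j\vec e_1$ with $0<j<\ell$ are occurrences in $c$, then $j=\ell-1$. Hence distinct occurrences share at most one cell, which is a data cell of neither. (ii) If the data of occurrences of $c$ are replaced by other elements of $C$ and nothing else is changed, the set of occurrences does not change.

**Proof.** (i) The second occurrence puts $1$ at offsets $j+1$ and $j+2$ from $y$. If $j\le\ell-3$, both lie in the first occurrence. One of them is odd, and it is at least $3$, because $j\ge1$. There the first occurrence has $0$, a contradiction. If $j=\ell-2$, then offset $j+1=\ell-1$ carries $0$, a contradiction. So $j=\ell-1$, and the common cell is the last cell of one occurrence and the first of the other.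

(ii) By (i), the cells of an old occurrence other than its own data cells are data cells of no occurrence and do not change; its data stay in $C$. So old occurrences survive. A new occurrence $y$ would contain a changed cell, which is a data cell of an old occurrence $y_1\ne y$. As $y_1$ is an occurrence in the new configuration too, this contradicts (i) there. $\square$

**The CA $H$.** At each occurrence $y$, replace its data by the code of $\Phi$ applied to the values at $y+i\ell\vec e_1+j\vec e_2$, $i\in\{-1,0,1\}$, $j\in\{-1,0\}$, using a fixed default element of $A$ wherever there is no occurrence. All other cells stay unchanged. By Lemma 6, data cells belong to only one occurrence, so $H$ is well defined. It is a CA, and $c$ and $H(c)$ have the same occurrences and agree off the data cells.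

**Step 1: $H$ is surjective.** The passes of Lemma 1 are run along the occurrences. Let $e\in B^{\mathbb Z^d}$ and a finite box be given, and let $\mathcal O_0$ be the finite set of occurrences of $e$ that meet the box. Let $c$ equal $e$ except for the data of the occurrences in $\mathcal O_0$, whose values $(s,q_1,\dots,q_4)\in A$ are chosen in this order: by increasing $t$; for fixed $t$, for $i=1,\dots,4$ in turn, the components $q_i$ in order of decreasing $x$ if $i$ is odd and increasing $x$ if $i$ is even; then the components $s$. By Lemma 6 (ii), whatever is chosen, $c$ has the same occurrences as $e$. So each new component occurs as the left side of its own equation "component of the output $=$ component of the value in $e$", whose right side involves only values already chosen, values of occurrences outside $\mathcal O_0$ (taken from $e$), or defaults. Thus each component can be chosen, and $H(c)$ has the same values as $e$ on $\mathcal O_0$. A cell of the box that is a data cell belongs to an occurrence in $\mathcal O_0$. At all other cells of the box $H(c)=c=e$. So $H(c)=e$ on the box, and by compactness $H$ is surjective.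

**Step 2: a periodic configuration without periodic pre-image.** Let $e^*(x,t,z)$ be the letter at offset $x\bmod\ell$ of $U(w^0)$, where $w^0$ codes $0\in A$. It is periodic. Its occurrences are exactly the points with $x\in\ell\mathbb Z$: an occurrence at $x=\ell X+j$ with $0<j<\ell$ would have $j=\ell-1$ by Lemma 6 (i), but then it and the occurrence at $\ell(X+1)$ would be at distance $1\ne\ell-1$, against the same statement.

Let $H(c)=e^*$. Then $c$ has the same occurrences as $e^*$. Let $\alpha(X,T)$ be the value of $c$ at $(\ell X,T,0)$. All positions used by $H$ at these points are occurrences, so $G(\alpha)=0$, that is, $\alpha$ is a history of $R$. If $c$ were fully periodic, its period group would have finite index in $\mathbb Z^d$ and would meet $\ell\mathbb Z\times\mathbb Z\times\{0\}$ in a group of rank $2$. Then $\alpha$ would be fully periodic, against Proposition 2. So $H_P$ is not surjective.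

**Step 3: the classification.** This step assembles the second sentence of Theorem B. For $|B|=1$ the equivalence is trivial, for $d=1$ it is the quoted fact, and for $d\ge2$, $|B|\ge2$ it fails by Steps 1 and 2.

**Step 4: not even one period, for $d=2$.** We show that no $c$ with $H(c)=e^*$ has a period $w\ne0$. Suppose there is one. Then $w$ preserves the set of occurrences $\ell\mathbb Z\times\mathbb Z$, so $w=(\ell X_0,T_0)$, and $\alpha$ has the period $w'=(X_0,T_0)\ne0$. We construct a fully periodic history by cutting $\alpha$ into strips and repeating a block of them.

Choose $v\in\mathbb Z^2$ linearly independent of $w'$, and let $\beta(y)$ be the $v$-coordinate of $y$ in the basis $(w',v)$. Replacing $v$ by a large multiple divides $\beta$ by a large number, so we may assume that $\beta$ varies by less than $1$ on every translate of $[-1,1]^2$. Let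
$$Y_j=\{y\in\mathbb Z^2:j\le\beta(y)<j+1\}=Y_0+jv .$$
The neighborhood window of $G$ at $y$ lies in $y+[-1,1]^2$, hence in $Y_j\cup Y_{j+1}$ for some $j$. Each strip is invariant under translation by $w'$, and $Y_0$ is a finite union of cosets of $\mathbb Zw'$, because modulo $w'$ its points can be moved into a bounded parallelogram. So there are only finitely many $w'$-periodic patterns on $Y_0$, and for some $i<j$
$$\alpha(y+iv)=\alpha(y+jv)\qquad\text{for all }y\in Y_0.$$
Let $\alpha'$ be the configuration with period $(j-i)v$ that agrees with $\alpha$ on $Y_i\cup\dots\cup Y_{j-1}$. It also has the period $w'$, so it is fully periodic. Any two consecutive strips of $\alpha'$ are a translate, by a multiple of $v$, of two consecutive strips $Y_{m'},Y_{m'+1}$ of $\alpha$ with $i\le m'\le j-1$. For $m'=j-1$ this uses that $\alpha$ has the same pattern on $Y_i$ and on $Y_j$. Hence every window of $\alpha'$ occurs in $\alpha$, and $G(\alpha')=0$. Thus $\alpha'$ is a fully periodic history of $R$, which contradicts Proposition 2. This proves Theorem B. $\square$
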